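
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem*{theoremA}{Theorem A}
\newtheorem*{theoremB}{Theorem B}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{A finitely generated category of partitions\\ with undecidable membership problem}


\begin{abstract}
We construct a finitely generated category of partitions for which no algorithm decides whether a given partition belongs to it. A single generating partition suffices, and undecidability already occurs for inputs with at most three blocks. More precisely, for every nontrivial finitely presented group $H$ we construct a partition $p_H$ such that membership in the category generated by $p_H$ is Turing equivalent to the word problem of $H$. Since every recursively enumerable Turing degree contains the word problem of a finitely presented group, the degrees of membership problems of finitely generated categories are exactly the recursively enumerable degrees. The proof translates categories containing one particular six-point partition into normal subgroups of a free product of groups of order two,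 and then encodes $H$ by small cancellation over free products.
\end{abstract}

\section{The problem and the results}

\subsection{Categories of partitions}

For integers $k,\ell\ge 0$ let $\mathcal P(k,\ell)$ be the set of partitions of $k$ ordered upper points and $\ell$ ordered lower points into disjoint nonempty subsets, called \emph{blocks}; put $\mathcal P=\bigcup_{k,\ell\ge0}\mathcal P(k,\ell)$. There are three operations.
\begin{itemize}
\item \emph{Tensor product}: for $p\in\mathcal P(k,\ell)$ and $q\in\mathcal P(k',\ell')$, the partition $p\otimes q\in\mathcal P(k+k',\ell+\ell')$ is obtained by placing $q$ to the right of $p$.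
\item \emph{Composition}: for $p\in\mathcal P(k,\ell)$ and $q\in\mathcal P(\ell,m)$, the partition $qp\in\mathcal P(k,m)$ is obtained by placing $p$ above $q$, identifying the lower points of $p$ with the upper points of $q$, joining blocks that become connected, and then deleting the middle points together with all blocks that consist only of middle points.
\item \emph{Involution}: for $p\in\mathcal P(k,\ell)$, the partition $p^*\in\mathcal P(\ell,k)$ is the reflection of $p$ in the horizontal axis.
\end{itemize}
Let $\mathrm{id}\in\mathcal P(1,1)$ be the partition with one block, $\mathrm{id}_k=\mathrm{id}^{\otimes k}$, and let $\sqcap\in\mathcal P(0,2)$ be the pair partition, whose two points form one block; write $\sqcup=\sqcap^*$. A \emph{category of partitions} is a subset of $\mathcal P$ that contains $\mathrm{id}$ and $\sqcap$ and is closed under the three operations. It is \emph{finitely generated} if it is the smallest category containing some finite set of partitions.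

A category $\mathcal C$ poses a \emph{membership problem}: given $p\in\mathcal P$, decide whether $p\in\mathcal C$. It is \emph{undecidable} if no algorithm answers correctly for every $p$. If $\mathcal C$ is finitely generated, then applying the operations to the generators in all possible ways lists $\mathcal C$, so a positive answer is eventually found. But a derivation of a small partition may pass through compositions with many middle points, and there is no evident bound on their number. It is known that there is a recursively enumerable category of partitions with undecidable membership problem. The question, posed in \cite{Diss}, is whether this can happen for a \emph{finitely generated} category. It can.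

\begin{theoremA}
There is a finitely generated category of partitions $\mathcal C$ for which it is undecidable whether a given $p\in\mathcal P$ lies in $\mathcal C$. This remains undecidable for inputs $p\in\bigcup_{\ell}\mathcal P(0,\ell)$ with at most three blocks.
\end{theoremA}

One partition plays a special role. Let $\pi\in\mathcal P(3,3)$ have upper points $1,2,3$, lower points $1',2',3'$ and blocks $\{1,2,2',3'\}$ and $\{3,1'\}$ (Figure~\ref{fig:pi}).

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1,yscale=1.6]
\foreach \x in {0,1,2} {\fill (\x,1) circle (1.6pt); \fill (\x,0) circle (1.6pt);}
\draw[thick] (0,1)--(0,0.75)--(1,0.75)--(1,1);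
\draw[thick] (1,0)--(1,0.25)--(2,0.25)--(2,0);
\draw[thick] (0.5,0.75)--(1.5,0.25);
\draw[thick,dashed] (2,1)--(0,0);
\node[above] at (0,1.03) {$x$}; \node[above] at (1,1.03) {$x$}; \node[above] at (2,1.03) {$y$};
\node[below] at (0,-0.03) {$y$}; \node[below] at (1,-0.03) {$x$}; \node[below] at (2,-0.03) {$x$};
\end{tikzpicture}
\caption{The partition $\pi\in\mathcal P(3,3)$. Its two blocks (solid and dashed) are labeled $x$ and $y$; the upper row reads $xxy$ and the lower row $yxx$, so a pair $xx$ moves past a letter $y$.}
\label{fig:pi}
\end{figure}

Recall that a problem $X$ is \emph{Turing reducible} to a problem $Y$ if some algorithm with an oracle for $Y$ decides $X$; $X$ and $Y$ are \emph{Turing equivalent}, or have the same \emph{degree}, if each is reducible to the other. A degree is \emph{recursively enumerable} (r.e.) if it contains a recursively enumerable set. The \emph{word problem} of a finitely presented group asks whether a given word in its generators represents~$1$.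

\begin{theoremB}
\begin{enumerate}
\item For every nontrivial finitely presented group $H$ there is one partition $p_H$ such that membership in the category generated by $p_H$ is Turing equivalent to the word problem of $H$.
\item The Turing degrees of membership problems of finitely generated categories (equivalently, of categories generated by one partition) are exactly the recursively enumerable degrees.
\item If $\mathcal C$ is any category containing $\pi$, finitely generated or not, then membership in $\mathcal C$ is decidable for inputs with at most two blocks. The category constructed for Theorem~A contains $\pi$; thus ``three'' in Theorem~A is optimal among categories containing $\pi$.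
\end{enumerate}
\end{theoremB}

\subsection{The idea}

A partition without upper points can be written as a word: label its blocks by distinct letters and read off the labels. Composing with $\sqcup$ at two adjacent points deletes an adjacent pair $xx$, or deletes an adjacent pair $xy$ and identifies the letters $x$ and $y$. If $\pi$ is in the category, then pairs $xx$ can also be inserted at will, and a word matters only as an element of a group generated by involutions. Categories containing $\pi$ then correspond to certain normal subgroups $N$ of the free product $V_\infty=\langle a_1,a_2,\dots\mid a_i^2\rangle$, and membership becomes the word problem of $V_\infty/N$ (Section~\ref{sec:dictionary}).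

The obstacle to importing an arbitrary group is that blocks have no names. A relator comes together with all its renamings: letters may be permuted, and they may be identified. We represent each generator $h_i$ of $H$ by a word $u_i$ in three letters with two properties.
\begin{itemize}
\item Any identification of two of the three letters makes $u_i$ trivial.
\item The words obtained from $u_1,\dots,u_m$ by injective renaming and inversion have only short subwords in common, so that the renamed copies do not interfere with one another.
\end{itemize}
The second property is used through small cancellation. The relators of $H$ itself are arbitrary and cannot be expected to satisfy a small cancellation condition. We therefore put a whole copy of $H$ for each renaming into a free product, and impose small cancellation only on the relations $u_i=h_i$. Section~\ref{sec:cyclic} shows the scheme by hand for a cyclic group; Sections~\ref{sec:words}--\ref{sec:sc} treat the general case.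

\subsection{Results that are cited}

\begin{theorem}[Novikov \cite{Novikov}; Boone \cite{Boone59}]\label{thm:NB}
There is a finitely presented group with undecidable word problem.
\end{theorem}

\begin{theorem}[Fridman \cite{Fridman}; Clapham \cite{Clapham}; Boone \cite{Boone66}]\label{thm:FCB}
Every r.e.\ Turing degree contains the word problem of a finitely presented group.
\end{theorem}

Theorem~\ref{thm:FCB} is used only for part~2 of Theorem~B. A third cited result, from small cancellation theory, is stated in Section~\ref{sec:sc}, where its terminology is introduced.

\section{Categories containing $\pi$ are invariant normal subgroups}\label{sec:dictionary}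

\subsection{Rotation and words}

Let $\mathcal C$ be any category of partitions. For $p\in\mathcal P(k,\ell)$ with $k\ge1$, the partition
\[
(\mathrm{id}\otimes p)(\sqcap\otimes\mathrm{id}_{k-1})\in\mathcal P(k-1,\ell+1)
\]
is $p$ with its leftmost upper point moved to the far left of the lower row: the pair $\sqcap$ links the new first lower point to the old first upper point. If $\ell\ge1$, then $(\sqcup\otimes\mathrm{id}_{\ell-1})(\mathrm{id}\otimes p)\in\mathcal P(k+1,\ell-1)$ realizes the inverse move, and the mirror images of the two formulas move points at the right end. So $\mathcal C$ is closed under these \emph{rotations}, and $p\in\mathcal C$ if and only if any rotated version of $p$ is in $\mathcal C$. In particular $\mathcal C$ is determined by its elements without upper points. Rotation does not change the number or the sizes of the blocks.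

Let $\mathbb N=\{1,2,\dots\}$. A \emph{word} is a finite sequence $w=w_1\cdots w_\ell$ of elements of $\mathbb N$, its \emph{letters}. Let $q_w\in\mathcal P(0,\ell)$ be the partition in which $i,j$ lie in the same block if and only if $w_i=w_j$. Every element of $\mathcal P(0,\ell)$ is some $q_w$, and $q_w$ does not change if the letters of $w$ are renamed injectively.

\subsection{From subgroups to categories}

Let $V_\infty=\langle a_1,a_2,\dots\mid a_i^2\ (i\ge1)\rangle$ and $V_n=\langle a_1,\dots,a_n\rangle\le V_\infty$. For a word $w$ put $[w]=a_{w_1}\cdots a_{w_\ell}$. Two words represent the same element if and only if one is obtained from the other by inserting and deleting pairs $xx$. The inverse of $[w]$ is represented by the reversed word, which we denote $w^{-1}$. Every map $\phi:\mathbb N\to\mathbb N$, injective or not, acts on words letter by letter and induces the endomorphism $\phi_*$ of $V_\infty$ with $\phi_*(a_i)=a_{\phi(i)}$. A normal subgroup $N$ of $V_\infty$ is \emph{invariant} if $\phi_*(N)\subseteq N$ for all $\phi$.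

For an invariant normal subgroup $N$ let $\mathcal C_N$ be the set of all $p\in\mathcal P$ such that for every labeling of the points of $p$ by elements of $\mathbb N$ that is constant on blocks, with upper word $x$ and lower word $y$ (both read from left to right), one has $[x]^{-1}[y]\in N$. Different blocks may have the same label. The labelings of $q_w$ that are constant on blocks are exactly the words $\phi(w)$, so by invariance
\begin{equation}\label{eq:CN}
q_w\in\mathcal C_N\iff[w]\in N .
\end{equation}

\begin{lemma}\label{lem:CN}
$\mathcal C_N$ is a category of partitions containing $\pi$.
\end{lemma}

\begin{proof}
We write $\equiv$ for congruence modulo the normal subgroup $N$. \emph{Tensor products}: $[x]\equiv[y]$ and $[x']\equiv[y']$ imply $[xx']\equiv[yy']$. \emph{Composition}: let $qp$ be labeled constantly on blocks. The blocks of $qp$ are the nonempty traces, on the upper and lower rows, of the connected components of the stacked diagram. So the labeling extends to one that is constant on components; components consisting only of middle points get the label $1$. If $x,z,y$ are the upper, middle and lower words, then $[x]\equiv[z]\equiv[y]$. \emph{Involution}: the condition is symmetric in $x$ and $y$. Finally, $\mathrm{id}\in\mathcal C_N$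 is trivial, $\sqcap\in\mathcal C_N$ because $a_i^2=1$, and $\pi\in\mathcal C_N$ because $a_ia_ia_j=a_j=a_ja_ia_i$.
\end{proof}

\subsection{From categories to subgroups}

The converse is where $\pi$ is needed. The partitions with all blocks of size two form a category, so the smallest category contains only such partitions. In it $q_{11}$ is present and $q_{1111}$ is absent, although $[11]=[1111]=1$. So without $\pi$ membership of $q_w$ need not depend on $[w]$ alone.

\begin{proposition}\label{prop:dict}
Let $\mathcal C$ be a category of partitions with $\pi\in\mathcal C$. Let $D$ be the set of words $w$ with $q_w\in\mathcal C$, and $N=\{[w]:w\in D\}$. Then $N$ is an invariant normal subgroup of $V_\infty$, $w\in D\iff[w]\in N$, and $\mathcal C=\mathcal C_N$.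
\end{proposition}

\begin{proof}
Moving the three upper points of $\pi$ one after another to the left of the lower row turns $\pi$ into $q_{yxxyxx}$. Moving the first lower point around to the far right end gives $q_{xxyxxy}=q_{112112}\in\mathcal C$. Composing with $\sqcup$ at positions $2,3$ joins the two blocks and leaves four points, so $q_{1111}\in\mathcal C$. Rotating it, we find the one-block partitions $f\in\mathcal P(2,2)$ and $g\in\mathcal P(1,3)$ in $\mathcal C$. In the following steps ``applying'' a partition at some adjacent points means composing with its tensor product with identities.

\begin{enumerate}
\item \emph{Cyclic rotation and reversal.} $D$ is closed under cyclic rotation of words: move the leftmost lower point up and then down again at the right end. It is closed under reversal: $q_w^*$ has the upper word $w$, and moving its points from left to right to the far left of the lower row gives $q_{w^{-1}}$.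
\item \emph{Deletion.} $w'xxw''\in D\Rightarrow w'w''\in D$: apply $\sqcup$ at $xx$.
\item \emph{Moving pairs.} $w'xxyw''\in D\iff w'yxxw''\in D$: apply $\pi$, respectively $\pi^*$. (For $x=y$ the two words are equal.)
\item \emph{Insertion.} $w'w''\in D\Rightarrow w'xxw''\in D$. If $x$ does not occur in $w'w''$, insert $\sqcap$, which is a new block. If $x$ occurs, apply $g$ to one occurrence, which replaces $x$ by $xxx$, and move a pair $xx$ to the desired place by step~3.
\item \emph{Substitution.} $w\in D\Rightarrow\phi(w)\in D$ for every $\phi:\mathbb N\to\mathbb N$. On the letters of $w$, the map $\phi$ is a sequence of identifications of two letters followed by an injective renaming. Injective renamings do not change $q_w$, so it suffices to replace one letter $y$ of $w$ everywhere by another letter $x$ of $w$. Write $w=w'yw''$. By step~4, $w'xxyw''\in D$. Applying $f$ at the adjacent points $x,y$ joins the two blocks and keeps all points, so the word $w'xxyw''$ with $y$ replaced by $x$ everywhere is in $D$. Delete the pair $xx$.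
\item \emph{Products.} Let $w,w'\in D$. Rename $w'$ injectively to a word $w''$ with letters not in $w$. Then $q_{ww''}=q_w\otimes q_{w''}\in\mathcal C$, and step~5 gives $ww'\in D$.
\item \emph{Empty word.} It lies in $D$, since $\sqcup\sqcap\in\mathcal P(0,0)$ is the empty partition.
\end{enumerate}

By steps 2 and 4, whether $w\in D$ depends only on $[w]$; hence $w\in D\iff[w]\in N$. By steps 6, 7 and reversal, $N$ is a subgroup. It is normal, since $w\in D$ implies $wxx\in D$ and, by cyclic rotation, $xwx\in D$. It is invariant by step~5. Finally $\mathcal C$ and $\mathcal C_N$ are both categories, hence determined by their elements without upper points, and these agree: $q_w\in\mathcal C\iff w\in D\iff[w]\in N\iff q_w\in\mathcal C_N$ by \eqref{eq:CN}.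
\end{proof}

For a set $R$ of words let $N_R$ be the normal closure in $V_\infty$ of all $\phi_*[r]$ with $r\in R$ and $\phi:\mathbb N\to\mathbb N$. Since $\psi_*\phi_*=(\psi\phi)_*$, it is invariant, and it is the smallest invariant normal subgroup containing all $[r]$.

\begin{corollary}\label{cor:gen}
The category generated by $\pi$ and all $q_r$ $(r\in R)$ is $\mathcal C_{N_R}$. In particular it contains $q_w$ if and only if $[w]\in N_R$.
\end{corollary}

\begin{proof}
By Proposition~\ref{prop:dict} the generated category is $\mathcal C_{N'}$ for an invariant normal subgroup $N'$ containing all $[r]$, so $N_R\subseteq N'$. By Lemma~\ref{lem:CN} and \eqref{eq:CN}, $\mathcal C_{N_R}$ is a category containing the generators, so $\mathcal C_{N'}\subseteq\mathcal C_{N_R}$, and \eqref{eq:CN} gives $N'\subseteq N_R$.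
\end{proof}

\begin{example}
For $R=\emptyset$ we have $N_R=1$: the category generated by $\pi$ contains $q_w$ if and only if $w$ can be reduced to the empty word by deleting pairs $xx$. For $R=\{1212\}$, $N_R$ is the normal closure of all commutators of generators and $V_\infty/N_R$ is a direct sum of groups of order two. So $[w]\in N_R$ if and only if every letter occurs an even number of times in $w$, and the category consists of all partitions whose blocks all have even size.
\end{example}

\section{A cyclic group by hand}\label{sec:cyclic}

Before the general construction we show its steps on an example. Let $d\ge1$. We encode the group $H=\langle h\mid h^d\rangle$ by the word $u=(123)^2=123123$ and the single relator $u^d$.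

\begin{example}\label{ex:cyclic}
The category generated by $\pi$ and $q_{u^d}$ contains $q_{u^e}$ $(e\ge0)$ if and only if $d$ divides $e$.
\end{example}

\begin{proof}[Verification]
Let $N=N_{\{u^d\}}$. By Corollary~\ref{cor:gen} we must decide when $[u]^e\in N\cap V_3$.

\emph{Reduction to three letters.} Let $\rho:\mathbb N\to\{1,2,3\}$ be a map fixing $1,2,3$. If $g\in N\cap V_3$, then $g=\rho_*(g)$ lies in the normal closure in $V_3$ of the elements $(\rho\phi)_*[u^d]$. So only maps $\psi:\{1,2,3\}\to\{1,2,3\}$ matter.

\emph{Identifications.} If $\psi$ is not injective, then $\psi_*[123]$ has one of the forms $a_xa_xa_y=a_y$, $a_ya_xa_x=a_y$, $a_xa_ya_x$, where $x=y$ is allowed. In each case its square is $1$. Hence $\psi_*[u]=1$, and $\psi$ produces no relation.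

\emph{Permutations.} If $\psi$ is an even permutation, then $\psi_*[123]$ is $[123]$, $[231]$ or $[312]$, a conjugate of $[123]$. If $\psi$ is odd, it is a conjugate of $[321]=[123]^{-1}$. So $\psi$ produces a conjugate of $[u]^{\pm d}$.

Thus $N\cap V_3$ is the normal closure of $[u]^d$ in $V_3$, and $d\mid e$ implies $[u]^e\in N$.

\emph{Faithfulness.} Take a dihedral group of order $4d$ generated by reflections $s,t$ with $st$ of order $2d$. The homomorphism $a_1\mapsto s$, $a_2\mapsto t$, $a_3\mapsto1$ maps $[u]$ to $(st)^2$, which has order $d$. So it kills $N\cap V_3$, and $[u]^e\in N$ implies $d\mid e$.
\end{proof}

In the general proof each of these four steps returns. The reduction to finitely many letters and the treatment of identifications stay as they are. The other two must change.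
\begin{itemize}
\item \emph{Permutations.} Above, the renamed copies of $u$ are conjugates of $u^{\pm1}$, and the relations imposed on them follow from the original one. For several generators there is no reason for this: the relations imposed on renamed copies might have further consequences for the original words, which should satisfy no relations except those of $H$. So the six copies on the letters $1,2,3$, and all others, are made independent.
\item \emph{Faithfulness.} For a general $H$ we have no explicit model such as the dihedral group. Small cancellation replaces it.
\end{itemize}
Fewer than three letters would not do: by part~3 of Theorem~B, membership in a category containing $\pi$ is decidable for words in two letters.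

\section{The encoding words}\label{sec:words}

Let $H=\langle h_1,\dots,h_m\mid r_1,\dots,r_k\rangle$ be a nontrivial finitely presented group. We may assume that every $h_i\neq1$ in $H$: a generator that is trivial in $H$ can be dropped and deleted from all relators, and a word is trivial in $H$ if and only if the word obtained from it by deleting this generator is. So the degree of the word problem does not change. Since $H$ is nontrivial, $m\ge1$.

\subsection{Definition}

Put $K=150$, $T=mK$, and
\[
n_{i,j}=T+(i-1)K+j\qquad(1\le i\le m,\ 1\le j\le K).
\]
These are distinct integers in $[T+1,2T]$, and $n_{i,j}$ increases with $j$. Let $\beta_j=123,\ 231,\ 312$ according to $j\equiv1,2,0\pmod 3$, and define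
\[
u_i=\beta_1^{2n_{i,1}}\,\beta_2^{2n_{i,2}}\cdots\beta_K^{2n_{i,K}} .
\]
The even powers make identifications harmless, exactly as in Section~\ref{sec:cyclic}:
\begin{equation}\label{eq:ident}
\text{if }\phi\text{ is not injective on }\{1,2,3\},\text{ then }\phi_*[u_i]=1 .
\end{equation}
Indeed $[\beta_j]$ is a conjugate of $[123]$, and $\phi_*[123]$ has square $1$, so $\phi_*[\beta_j]^2=1$.

\subsection{Step patterns}

Changing from $\beta_j$ to $\beta_{j+1}$ breaks the rotation symmetry. To see how, call a step from a letter to the next one \emph{positive} if it is one of $1\to2$, $2\to3$, $3\to1$, and \emph{negative} if it is one of $1\to3$, $3\to2$, $2\to1$. Within $\beta_j^{2n}$ there are $6n-1$ steps, all positive. The junctions between consecutive powers are $3\to2$ (from $123$ to $231$), $1\to3$ (from $231$ to $312$) and $2\to1$ (from $312$ to $123$), all negative. So $u_i$ is a \emph{reduced} word, that is, it has no two equal neighboring letters; its length is $L_i=6\sum_jn_{i,j}>6KT$, and its steps are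
\begin{equation}\label{eq:steps}
+^{6n_{i,1}-1}\;-\;+^{6n_{i,2}-1}\;-\;\cdots\;-\;+^{6n_{i,K}-1}.
\end{equation}

\begin{example}\label{ex:steps}
A small word of the same kind is $u=(123)^2(231)^4(312)^6$. Reversing a word reverses the order of its steps and changes their signs; renaming by the transposition $\tau$ of $1$ and $2$ changes the signs only. So the steps are
\[
\begin{array}{llll}
u: & +^{5}\,-\,+^{11}\,-\,+^{17}, &\qquad \tau(u): & -^{5}\,+\,-^{11}\,+\,-^{17},\\[2pt]
u^{-1}: & -^{17}\,+\,-^{11}\,+\,-^{5}, & \tau(u)^{-1}: & +^{17}\,-\,+^{11}\,-\,+^{5}.
\end{array}
\]
Two consecutive complete runs determine where we are. Their lengths give the place in $u$, growing or shrinking lengths distinguish a word from its inverse, and then the sign of the runs tells even from odd permutations of the letters. Permutations of the same parity differ by a cyclic rotation of $1,2,3$ and are told apart by looking at one letter.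
\end{example}

The next lemma makes this precise for the words $u_i$ and for all alphabets. For $n\ge3$ let $I_n$ be the set of injections $\sigma:\{1,2,3\}\to\{1,\dots,n\}$, and let $u_i^\sigma=\sigma(u_i)$. We write $|v|$ for the length of a word.

\begin{lemma}\label{lem:recog}
Let $v$ be a word with $|v|\ge36T+1$ that occurs in $(u_i^\sigma)^{\epsilon}$ starting at position $s$ and in $(u_{i'}^{\sigma'})^{\epsilon'}$ starting at position $s'$, where $\sigma,\sigma'\in I_n$ and $\epsilon,\epsilon'\in\{1,-1\}$. Then $(i,\sigma,\epsilon,s)=(i',\sigma',\epsilon',s')$.
\end{lemma}

\begin{proof}
Define the sign of a step relative to $\sigma$ by the cyclic order $\sigma(1)\to\sigma(2)\to\sigma(3)\to\sigma(1)$. By \eqref{eq:steps}, the steps of $(u_i^\sigma)^\epsilon$ relative to $\sigma$ form runs of sign $\epsilon$ of lengths $6n_{i,j}-1$, with $j$ increasing if $\epsilon=1$ and decreasing if $\epsilon=-1$, separated by single steps of sign $-\epsilon$.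

\emph{$v$ contains two complete runs.} The word $v$ has at least $36T$ steps. Runs have length at most $12T-1$. If at most two steps of $v$ had sign $-\epsilon$, then $v$ would have at most $3(12T-1)+2<36T$ steps. So $v$ contains at least three such steps, hence a stretch with steps
\begin{equation}\label{eq:factor}
(-\epsilon)\;\;\epsilon^{6p-1}\;\;(-\epsilon)\;\;\epsilon^{6q-1}\;\;(-\epsilon)
\end{equation}
relative to $\sigma$, where $p,q$ are consecutive exponents $n_{i,j}$ in reading order; $p<q$ if $\epsilon=1$ and $p>q$ if $\epsilon=-1$.

\emph{The cyclic orders of $\sigma$ and $\sigma'$.} Two consecutive steps of the same sign visit three letters, so $v$ uses exactly the letters in $\operatorname{im}\sigma$. By the same argument for the second occurrence, it uses exactly those in $\operatorname{im}\sigma'$. Hence $\operatorname{im}\sigma=\operatorname{im}\sigma'$. A three-element set has two cyclic orders, so the signs relative to $\sigma'$ are $\delta$ times those relative to $\sigma$, with a constant $\delta\in\{1,-1\}$. In $(u_{i'}^{\sigma'})^{\epsilon'}$ steps of sign $-\epsilon'$ relative to $\sigma'$ are never adjacent. As $6p-1\ge2$, the first run in \eqref{eq:factor}, which has sign $\delta\epsilon$ relative to $\sigma'$, forces $\delta\epsilon=\epsilon'$.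

\emph{Conclusion.} Relative to $\sigma'$, the stretch \eqref{eq:factor} therefore has steps $(-\epsilon')\,\epsilon'^{\,6p-1}\,(-\epsilon')\,\epsilon'^{\,6q-1}\,(-\epsilon')$. Its two runs are bounded by steps of sign $-\epsilon'$, so they are complete runs of $(u_{i'}^{\sigma'})^{\epsilon'}$, and $p,q$ are consecutive exponents of this word in reading order. All the $n_{i,j}$ are distinct, so $i=i'$ and the run belonging to $p$ comes from the same power $\beta_j^{2p}$ in both cases. The exponents increase in $u_i$, so whether $p<q$ or $p>q$ determines the direction, and $\epsilon=\epsilon'$. Hence $s=s'$ and $\delta=1$. Thus $\sigma$ and $\sigma'$ define the same cyclic order, that is, they differ by a cyclic rotation of $\{1,2,3\}$. The first letter of $v$ is $\sigma(x)=\sigma'(x)$, where $x$ is the letter of $u_i^\epsilon$ at position $s=s'$. A nontrivial rotation fixes no letter, so $\sigma=\sigma'$.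
\end{proof}

\section{The groups $Q_n$}

Let
\[
R=\{r_j(u_1,\dots,u_m):1\le j\le k\},
\]
a finite set of words over $\{1,2,3\}$; as always, $u_i^{-1}$ is the reversed word. We want to understand $N_R\cap V_n$. The quotient $V_n/(N_R\cap V_n)$ is a group in which the elements $u_1^\sigma,\dots,u_m^\sigma$ satisfy the relations of $H$ for every $\sigma\in I_n$. We describe it as a quotient of a free product that contains a copy of $H$ for each $\sigma$.

Fix $n\ge3$ and let $P_n$ be the free product of the groups $\langle a_1\rangle,\dots,\langle a_n\rangle$ of order two and of copies $H^{(\sigma)}$ of $H$, one for each $\sigma\in I_n$; the generators of $H^{(\sigma)}$ are denoted $h_i^{(\sigma)}$. Let $M_n$ be the normal closure in $P_n$ of the elements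
\begin{equation}\label{eq:rel}
u_i^\sigma\,\bigl(h_i^{(\sigma)}\bigr)^{-1}\qquad(1\le i\le m,\ \sigma\in I_n),
\end{equation}
and let $Q_n=P_n/M_n$. Here and below a word over $\{1,\dots,n\}$ is also read as the element of $V_n\le P_n$ that it represents.

\begin{lemma}\label{lem:Qn}
Let $n\ge3$ and $w\in V_n$. Then $w\in N_R$ if and only if $w=1$ in $Q_n$.
\end{lemma}

\begin{proof}
The group $Q_n$ has generators $a_1,\dots,a_n$ and $h_i^{(\sigma)}$, and relations $a_1^2=\cdots=a_n^2=1$, $r_j(h_1^{(\sigma)},\dots,h_m^{(\sigma)})=1$ and $h_i^{(\sigma)}=u_i^\sigma$. Use the last relations to eliminate the generators $h_i^{(\sigma)}$ (a Tietze transformation). The result is $V_n/E$, where $E$ is the normal closure in $V_n$ of the elements $r_j(u_1^\sigma,\dots,u_m^\sigma)$ with $1\le j\le k$, $\sigma\in I_n$, and the map $V_n\to Q_n$ becomes the quotient map. So we must show $N_R\cap V_n=E$.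

Each $\sigma\in I_n$ extends to a map $\mathbb N\to\mathbb N$, so $E\subseteq N_R$. Conversely let $w\in N_R\cap V_n$, and let $\rho:\mathbb N\to\{1,\dots,n\}$ be the identity on $\{1,\dots,n\}$. Then $w=\rho_*(w)$ lies in the normal closure in $V_n$ of the elements $(\rho\phi)_*[r]$ with $r\in R$ and $\phi:\mathbb N\to\mathbb N$. If $\rho\phi$ is injective on $\{1,2,3\}$, then its restriction is some $\sigma\in I_n$, and the element is $r_j(u_1^\sigma,\dots,u_m^\sigma)$ for some $j$. If it is not injective there, then $(\rho\phi)_*[u_i]=1$ for all $i$ by \eqref{eq:ident}, and the element is $1$. So $w\in E$.
\end{proof}

Theorem~A now depends on one question: does $H$ survive in $Q_n$, that is, is $H^{(\sigma)}\to Q_n$ injective?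

\section{Small cancellation}\label{sec:sc}

\subsection{Terminology}

In a free product $P$ every element has a unique \emph{normal form} $y_1\cdots y_l$, where the \emph{syllables} $y_t$ are nontrivial elements of the factors and neighboring syllables lie in different factors. In this section $|\cdot|$ is the number $l$ of syllables; for a reduced word over $\{1,\dots,n\}$, read in $P_n$, this agrees with the length of the word. A product $xy$ is in \emph{reduced form} if the last syllable of $x$ and the first of $y$ lie in different factors, and in \emph{semi-reduced form} if they are not mutually inverse: consolidation is allowed, cancellation is not. (If $x$ or $y$ is $1$ there is no condition.)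

An element with normal form $y_1\cdots y_l$ is \emph{cyclically reduced} if $l\le1$ or $y_1,y_l$ lie in different factors, and \emph{weakly cyclically reduced} if $l\le1$ or $y_l\ne y_1^{-1}$. We use the conjugacy theorem: if two cyclically reduced elements are conjugate and one of them has length at least $2$, then their normal forms are cyclic permutations of each other.

A set $\mathcal R\subset P$ is \emph{symmetrized} if its elements are weakly cyclically reduced and all weakly cyclically reduced conjugates of $r^{\pm1}$, $r\in\mathcal R$, are in $\mathcal R$. An element $b$ is a \emph{piece} if there are $r_1\neq r_2$ in $\mathcal R$ with $r_1=bc_1$ and $r_2=bc_2$ in semi-reduced form. The condition $C'(\lambda)$ says that $|r|>1/\lambda$ for all $r\in\mathcal R$, and $|b|<\lambda|r|$ whenever $r=bc$ in semi-reduced form with $r\in\mathcal R$ and $b$ a piece.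

\begin{theorem}[\cite{LS}, Ch.~V, Thm.~9.3]\label{thm:LS}
Let $P$ be a free product, let $\mathcal R\subset P$ be symmetrized and satisfy $C'(\lambda)$ with $\lambda\le\frac16$, and let $M$ be the normal closure of $\mathcal R$. Then every $w\in M$ with $w\neq1$ has a reduced form $w=xsy$ such that some $r\in\mathcal R$ has a reduced form $r=st$ with $|s|>(1-3\lambda)|r|$.
\end{theorem}

\subsection{The relators}

Let $\mathcal R_n\subset P_n$ be the set of all weakly cyclically reduced conjugates of the elements \eqref{eq:rel} and their inverses. It is symmetrized by definition. For given $i,\sigma$ and $\epsilon=\pm1$ put
\[
u=(u_i^\sigma)^\epsilon,\qquad h=(h_i^{(\sigma)})^{-\epsilon},\qquad L=L_i .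
\]
Up to conjugation, $\bigl(u_i^\sigma(h_i^{(\sigma)})^{-1}\bigr)^\epsilon$ is $uh$. Since $u$ is a reduced word and $h\ne1$ (here we use $h_i\neq1$ in $H$), the element $uh$ is cyclically reduced of length $L+1$. In particular $\mathcal R_n$ contains a conjugate of each element \eqref{eq:rel}, so its normal closure is $M_n$.

\begin{lemma}\label{lem:forms}
The elements of $\mathcal R_n$ are exactly those with the following normal forms, where $i,\sigma,\epsilon$ vary and $u,h,L$ are as above:
\begin{itemize}
\item[\textup{(A)}] $v_2\,h\,v_1$, where $u=v_1v_2$ as words ($v_1$ or $v_2$ may be empty), of length $L+1$;
\item[\textup{(B)}] $h''\,u\,h'$, where $h',h''\in H^{(\sigma)}\setminus\{1\}$ and $h'h''=h$, of length $L+2$.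
\end{itemize}
\end{lemma}

\begin{proof}
By the conjugacy theorem the cyclically reduced conjugates of $uh$ are its cyclic permutations, which are the elements (A). Let $y_1\cdots y_l$ be the normal form of a conjugate of $uh$ that is weakly cyclically reduced but not cyclically reduced. Then $y_1,y_l$ lie in the same factor, $y_ly_1\ne1$, and $l\ge3$. The conjugate $(y_ly_1)y_2\cdots y_{l-1}$ is cyclically reduced of length $l-1\ge2$, hence a cyclic permutation of $uh$. Its first syllable is a product of two nontrivial elements of one factor. This is impossible in a factor of order two generated by some $a_i$, where such a product is $1$. So $y_ly_1$ is the only other syllable, namely $h$, and $y_2\cdots y_{l-1}=u$, which is form (B) with $h''=y_1$, $h'=y_l$. Conversely, an element (B) is conjugate to $uh'h''=uh$, and it is weakly cyclically reduced since $h'h''\neq1$.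
\end{proof}

\begin{lemma}\label{lem:C12}
$\mathcal R_n$ satisfies $C'(1/12)$.
\end{lemma}

\begin{proof}
The idea is that a long common initial segment of two relators contains a word to which Lemma~\ref{lem:recog} applies. Let $r_1\neq r_2$ in $\mathcal R_n$ have semi-reduced forms $r_1=bc_1$ and $r_2=bc_2$. We claim that $|b|\le72T+4$. Suppose $|b|\ge72T+5$, and let $b^-$ be $b$ without its last syllable. Consolidation affects only the last syllable of $b$, so $b^-$ is an initial segment of the normal forms of both $r_1$ and $r_2$. Moreover $|b^-|\ge72T+4$, and $b^-$ is a proper initial segment, since $|r_1|,|r_2|\ge|b|$.

Call the syllables in the groups $\langle a_1\rangle,\dots,\langle a_n\rangle$ \emph{letters} and the others \emph{$H$-syllables}. In form (A) there is one $H$-syllable; in form (B) they are the first and the last syllable. So the proper initial segment $b^-$ contains at most one $H$-syllable. Hence it contains a block $v$ of consecutive letters with $|v|\ge\frac12(72T+3)>36T+1$. In $r_1$ and in $r_2$ this $v$ is a subword of the respective word $u$. By Lemma~\ref{lem:recog}, $r_1$ and $r_2$ come from the same $i,\sigma,\epsilon$, hence from the same $u$ and $h$, and $v$ starts at the same position $s$ of $u$ in both cases. It also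 starts at the same position $z$ of $r_1$ and $r_2$, because both begin with $b^-$.
\begin{itemize}
\item If both have form (A), each is the cyclic permutation of $uh$ in which syllable number $s$ of $uh$ stands at position $z$. So $r_1=r_2$.
\item If both have form (B), write $r_t=h''_tuh'_t$ for $t=1,2$. The first syllable of $b^-$ is $h_1''=h_2''$. Then $h'_t=h(h''_t)^{-1}$ gives $h'_1=h'_2$, and $r_1=r_2$.
\item If $r_1$ has form (A) and $r_2=h_2''uh_2'$ has form (B), then the first syllable of $r_1$ is the $H$-syllable $h_2''$. So $r_1=hu$ and $h=h_2''$, hence $h_2'=1$, which (B) excludes. The remaining case is the same with $r_1$ and $r_2$ exchanged.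
\end{itemize}
All cases contradict the assumptions, so the claim holds. As $T\ge150$ and $K=150$, every piece $b$ satisfies
\[
|b|\le72T+4<75T=\tfrac1{12}\cdot6KT<\tfrac1{12}|r|\qquad\text{for all }r\in\mathcal R_n ,
\]
because $|r|\ge L_i+1>6KT$ for the $i$ that belongs to $r$. In particular $|r|>12$.
\end{proof}

\begin{remark}
The constants are chosen for this last line. All exponents lie between $T$ and $2T$, so that a bounded number of runs has length of order $T$ while relators contain $K$ runs; the ratio becomes small when $K$ is large. For Theorem~A the condition $C'(1/6)$ would suffice; the stronger condition gives room for form (B) in Section~\ref{sec:B1}.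
\end{remark}

\begin{proposition}\label{prop:embed}
For every $\sigma\in I_n$ the natural map $H^{(\sigma)}\to Q_n$ is injective.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:C12} and Theorem~\ref{thm:LS} with $\lambda=\frac1{12}$, a nontrivial element of $M_n$ has length greater than $\frac34\cdot12=9$. Nontrivial elements of a factor have length $1$.
\end{proof}

\section{Proof of Theorem A}

Let $H$ be a finitely presented group with undecidable word problem (Theorem~\ref{thm:NB}). It is nontrivial, so we may form $R$ as above, after dropping trivial generators, which keeps the word problem undecidable. Let $\mathcal C$ be the category generated by the finite set $\{\pi\}\cup\{q_r:r\in R\}$. For a group word $g(h_1,\dots,h_m)$, the word $g(u)=g(u_1,\dots,u_m)$ over $\{1,2,3\}$ is computable from $g$. Take $n=3$ and let $\iota\in I_3$ be the identity of $\{1,2,3\}$, so that $u_i=h_i^{(\iota)}$ in $Q_3$. Then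
\begin{equation}\label{eq:main}
\begin{aligned}
q_{g(u)}\in\mathcal C
&\iff [g(u)]\in N_R &&\text{(Corollary~\ref{cor:gen})}\\
&\iff g(u)=1\text{ in }Q_3 &&\text{(Lemma~\ref{lem:Qn})}\\
&\iff g\bigl(h_1^{(\iota)},\dots,h_m^{(\iota)}\bigr)=1\text{ in }Q_3\\
&\iff g=1\text{ in }H &&\text{(Proposition~\ref{prop:embed})}.
\end{aligned}
\end{equation}
The partition $q_{g(u)}$ has no upper points and at most three blocks. So an algorithm that decides membership in $\mathcal C$, even only for such inputs, would decide the word problem of $H$, a contradiction. \qed

\section{Proof of Theorem B}

\subsection{One generator}

Let $s_1,\dots,s_t$ be partitions without upper points, each with an even number of points. Then the category generated by $s_1\otimes\cdots\otimes s_t$ contains every $s_i$: compose with identities on the points of $s_i$ and with copies of $\sqcup$ on consecutive points of the other factors, whose blocks then consist only of middle points and disappear. So this category is the one generated by $s_1,\dots,s_t$.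

All words in $R$ have even length, since the $|u_i|=L_i$ are even. The partition $\pi$ is a rotation of $q_{112112}$, which has six points. Hence for every nontrivial finitely presented $H$ the category generated by $\pi$ and the $q_r$, $r\in R$, is generated by the single partition
\[
p_H=q_{112112}\otimes\bigotimes_{j=1}^{k}q_{r_j(u_1,\dots,u_m)} .
\]

\subsection{Part 1: equivalence with the word problem}\label{sec:B1}

Let $\mathcal C$ be the category generated by $p_H$. The equivalences \eqref{eq:main} hold for every nontrivial finitely presented $H$, so $g\mapsto q_{g(u)}$ reduces the word problem of $H$ to membership in $\mathcal C$.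

For the converse, suppose we have an oracle for the word problem of $H$. Given $p\in\mathcal P$, rotate it to some $q_w$ with $w$ a word over $\{1,\dots,n\}$, $n\ge3$. By Corollary~\ref{cor:gen} and Lemma~\ref{lem:Qn} we have to decide whether $w\in M_n$, where $w$ is regarded as an element of $P_n$. If syllables in $H^{(\sigma)}$ are given by words in the generators, the oracle tells us whether two of them are equal and whether one is trivial. So normal forms in $P_n$ are computable. We want to run Dehn's algorithm: find more than half of a relator and replace it by the shorter rest. The difficulty is that $\mathcal R_n$ is infinite if $H$ is, because form (B) involves arbitrary factorizations $h=h'h''$. Relators of form (A), however, are finite in number and can be listed, and they suffice: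

\begin{lemma}\label{lem:dehn}
Let $w\in M_n$ with $w\neq1$. Then the normal form of $w$ contains a string of consecutive syllables $s$ such that some relator of form \textup{(A)} has a reduced form $st$ with $|s|>\frac12|st|$.
\end{lemma}

\begin{proof}
By Theorem~\ref{thm:LS} with $\lambda=\frac1{12}$, the normal form of $w$ contains an initial segment $s_0$ of some $r\in\mathcal R_n$ with $|s_0|>\frac34|r|$. If $r$ has form (A), take $s=s_0$. Let $r=h''uh'$ have form (B). Delete the syllable $h''$ from $s_0$ and, if $s_0=r$, also $h'$. What remains is an initial segment $s$ of $u$, hence of the relator $uh$ of form (A), which has length $L+1$. If $s_0\neq r$, then $|s|=|s_0|-1>\frac34(L+2)-1=\frac34L+\frac12>\frac12(L+1)$. If $s_0=r$, then $|s|=L>\frac12(L+1)$.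
\end{proof}

The algorithm is as follows. Compute the normal form of $w$. If $w=1$, answer yes. Otherwise search its normal form for a string $s$ as in Lemma~\ref{lem:dehn}; this is a finite search using the oracle. If there is none, then $w\notin M_n$; answer no. If there is one, write $w=xsy$ with $st$ the relator, replace $w$ by $xt^{-1}y$, and start again. The new element of $P_n$ has the same image in $Q_n$, and it is strictly shorter, since $|t|<|s|$. So after finitely many repetitions the algorithm stops with the correct answer. It works uniformly in $n$. Hence membership in $\mathcal C$ is Turing equivalent to the word problem of $H$. \qed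

\subsection{Part 2: the degrees}

A finitely generated category is recursively enumerable: close the generators together with $\mathrm{id}$ and $\sqcap$ under the three operations, which are computable. So its degree is r.e. Conversely, by Theorem~\ref{thm:FCB} every r.e.\ degree contains the word problem of a finitely presented group $H$. We may take $H$ nontrivial: this is automatic if the word problem is undecidable, and $H=\mathbb Z$ represents the degree of the decidable problems. By part~1 the degree is that of a category generated by one partition, which in particular is finitely generated. \qed

\subsection{Part 3: two blocks}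

Let $\mathcal C$ be a category containing $\pi$. By Proposition~\ref{prop:dict}, $\mathcal C=\mathcal C_N$ for an invariant normal subgroup $N$. A partition with at most two blocks rotates to $q_w$ with $w$ a word over $\{1,2\}$, and $q_w\in\mathcal C$ if and only if $[w]\in N_2:=N\cap V_2$. Now $V_2=\langle a_1\rangle*\langle a_2\rangle$ is the infinite dihedral group. With $\tau=a_1a_2$, its elements are the powers of $\tau$ and the reflections $g=\tau^ea_1$, which satisfy $g\tau g=\tau^{-1}$ and $g^2=1$. The subgroup $N_2$ is normal in $V_2$. There are two cases.

If $N_2=1$, we have to decide whether $[w]=1$ in $V_2$, which is done by deleting pairs $xx$.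

If $N_2\neq1$, then it contains a nontrivial power of $\tau$: if it contains a reflection $g$, it contains $g\cdot\tau g\tau^{-1}=(g\tau g)\tau^{-1}=\tau^{-2}\ne1$. So $\tau^d\in N_2$ for some $d\ge1$. The subgroup $\langle\tau^d\rangle$ is normal of index $2d$ in $V_2$, and whether $[w]\in N_2$ depends only on the coset of $[w]$ modulo $\langle\tau^d\rangle$, which is computable from $w$. A finite list of cosets decides the question.

So membership in $\mathcal C$ is decidable for inputs with at most two blocks. The category constructed for Theorem~A contains $\pi$, and for it membership is undecidable for inputs with at most three blocks. \qed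

\begin{thebibliography}{9}

\bibitem{Boone59} Boone, 1959.

\bibitem{Boone66} Boone, Ann. of Math. \textbf{84} (1966).

\bibitem{Clapham} Clapham, Proc. LMS \textbf{14} (1964).

\bibitem{Diss} \emph{Compact Quantum Groups Based On Combinatorial Structures}, \url{https://scidok.sulb.uni-saarland.de/bitstream/20.500.11880/40196/1/dissertation.pdf}.

\bibitem{Fridman} Fridman, 1962.

\bibitem{LS} Lyndon and Schupp, \emph{Combinatorial Group Theory}, Ch.~V, Thm.~9.3.

\bibitem{Novikov} Novikov, 1955.

\end{thebibliography}

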